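# Coherent in $m$ variables and not in $m+1$: a countable normal domain

## The guess that one variable decides

Does coherence of $R[x]$ force coherence of $R[x,y]$, of $R[x,y,z]$, and so on? The answer one would first guess is yes. Hilbert's basis theorem shows that a noetherian ring stays noetherian after adjoining a variable. Coherence is the natural weakening of "noetherian", and it is plausible that the first variable already shows every way in which a new variable can do damage.

All rings are commutative. An ideal $I=(f_1,\dots,f_s)$ of a ring $C$ is *finitely presented* if its relation module $\{(c_i)\in C^s:\sum c_if_i=0\}$ is finitely generated; by Schanuel's lemma this does not depend on the finite generating set.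

**Definition.** A ring is *coherent* if each of its finitely generated ideals is finitely presented. A ring $R$ is *stably coherent* if $R$ and $R[x_1,\dots,x_n]$ are coherent for all $n\ge1$.

The question is: *for every commutative ring $R$, if $R[x]$ is coherent, is $R$ stably coherent?* It is posed, as an open question, in "On The Coherence And Weak Dimension Of The Rings $R\langle x\rangle$ And $R(x)$".

**Test 1: noetherian rings.** Submodules of $C^s$ are finitely generated when $C$ is noetherian, so $C$ is coherent. By Hilbert's theorem $C$ is stably coherent.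

**Test 2: flat unions.** Let $R=\varinjlim R_n$ with all $R_n$ noetherian and all transition maps flat. A finitely generated ideal of $R$ has the form $(f)R$ for a finite tuple $f$ in some $R_i$. Since $R$ is flat over $R_i$, we have $(f)R=(f)R_i\otimes_{R_i}R$, and this is finitely presented because $(f)R_i$ is. Adjoining variables keeps the $R_n$ noetherian and the maps flat, so $R$ is stably coherent. For example $k[t_1,t_2,\dots]$ is stably coherent, although $(t_1,t_2,\dots)$ is not finitely generated.

In these tests the guess survives. It is nevertheless false.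

> **Theorem 1.** For every integer $m\ge 0$ there is a countable normal domain $R\supset\mathbb Q$ such that $R[x_1,\dots,x_m]$ is coherent and $R[x_1,\dots,x_{m+1}]$ is not coherent.

> **Theorem 2.** In Theorem 1, $R$ may moreover be taken quasi-local with maximal ideal generated by $m+2$ elements.

("Quasi-local" means having exactly one maximal ideal.) The case $m=1$ answers the question in the negative: $R[x]$ is coherent and $R[x,y]$ is not. The general case says that no fixed number of variables suffices to test stable coherence.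

Coherence descends along $S\subset S[x]$. If $I\subset S$ is a finitely generated ideal and $IS[x]=I\otimes_SS[x]$ is finitely presented over $S[x]$, then $I=IS[x]\otimes_{S[x]}S[x]/(x)$ is finitely presented over $S$. So in Theorem 1 all of $R[x_1,\dots,x_j]$, $0\le j\le m$, are coherent.

Test 2 tells us where to look: if we want a union of noetherian rings, the transition maps must not all be flat.

## Two elements that share every power of $v$

The simplest non-flat map of polynomial rings that will be of use is $k[v,a]\to k[v,Z]$, $a\mapsto vZ$. Let us iterate it on two variables at once. Let $U=\bigcup_n k[v,a_n,b_n]$ with $a_n=va_{n+1}$ and $b_n=vb_{n+1}$. Then $a_0=v^na_n$ and $b_0=v^nb_n$ for every $n$, so $(b_n,-a_n)$ is a relation on $(a_0,b_0)$ for every $n$. Each new one is "$1/v$ times" the previous one, and there should be no finite generating set. The following two lemmas make this precise in the generality that we need.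

**Lemma 3.** Let $C$ be a coherent ring, $f_1,\dots,f_s,a,b\in C$ and $\bar C=C/(f_1,\dots,f_s)$. Then $\{(p,q)\in\bar C^2: p\bar a+q\bar b=0\}$ is a finitely generated $\bar C$-module.

*Proof.* The relation module of $(f_1,\dots,f_s,a,b)$ over $C$ is finitely generated. Project a relation $\sum c_if_i+pa+qb=0$ to $(\bar p,\bar q)$; this lands in the module in question. The projection is onto: if $\bar p\bar a+\bar q\bar b=0$, lift to $p,q\in C$; then $pa+qb\in(f_1,\dots,f_s)$, which supplies the $c_i$. $\square$

**Lemma 4 (common factors).** Let $E$ be a polynomial ring in finitely many variables over a field and let $v\in E$ be a prime element. Let $N_0\to N_1\to N_2\to\cdots$ be injective $E$-linear maps between free $E$-modules of rank $2$, written as inclusions, with $N_n\subseteq vN_{n+1}$ for all $n$. Let $(a_n,b_n)$ be a basis of $N_n$, $U_n=\mathrm{Sym}_EN_n=E[a_n,b_n]$ and $U=\varinjlim U_n$. Let $\rho:U\to E$ be the $E$-algebra map that kills all $N_n$. Let $S\subset U$ be a multiplicative set such that $v\nmid\rho(s)$ in $E$ for all $s\in S$. Put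 $a=a_0$, $b=b_0$ and
$$M=\{(p,q)\in U^2: pa+qb=0\}.$$
Then $U$ is a domain, and $S^{-1}M=\{(p,q)\in(S^{-1}U)^2:pa+qb=0\}$ is not a finitely generated $S^{-1}U$-module.

*Proof.* **The ring $U$ is a domain.** Over $\mathrm{Frac}(E)$ the map $N_n\to N_{n+1}$ is an isomorphism, so $U_n\to U_{n+1}$ becomes an isomorphism; as $U_n$ is torsion-free over $E$, $U_n\to U_{n+1}$ is injective. Thus $U=\bigcup U_n$ is a union of domains. The maps $U_n\to E$ killing $N_n$ are compatible, so $\rho$ exists. Elements of $S$ are nonzero, so $U\subset S^{-1}U$ are domains. The description of $S^{-1}M$ is exactness of localization.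

**If $S^{-1}M$ is finitely generated, one relation generates it.** Multiply generators by elements of $S$ to put them in $M$; they then lie in $U_n^2$ for some $n$. In the UFD $U_n=E[a_n,b_n]$ let $\delta=\gcd(a,b)$. Now $a$ is a nonzero linear form in $a_n,b_n$. A factor of a homogeneous element is homogeneous (the lowest and highest parts of two factors multiply to nonzero elements), so $\delta$ is homogeneous of degree $\le1$. If the degree were $1$, then $a$ and $b$ would both be $E$-multiples of $\delta$. This contradicts their linear independence over $\mathrm{Frac}(E)$. So $0\ne\delta\in E$. If $(p,q)\in U_n^2$ and $pa+qb=0$, then $p\cdot(a/\delta)=-q\cdot(b/\delta)$ with $a/\delta$, $b/\delta$ coprime, so $(p,q)$ is a $U_n$-multiple of $(b/\delta,-a/\delta)\in M$. Hence $S^{-1}M=S^{-1}U\cdot(b/\delta,-a/\delta)$.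

**Contradiction.** Let $e\ge1$. From $N_0\subseteq v^eN_e$ write $a=v^e\tilde a$, $b=v^e\tilde b$ with $\tilde a,\tilde b\in N_e\subset U$. Then $(\tilde b,-\tilde a)\in M$, so $\tilde b=\mu b/\delta$ with $\mu\in S^{-1}U$. Multiplying by $v^e\delta$ gives $\delta b=v^e\mu b$, so $\delta=v^e\mu$. Choose $s\in S$ with $s\mu\in U$, so that $s\delta\in v^eU$. Apply $\rho$, which is the identity on $E$: $\rho(s)\delta\in v^eE$. As $v$ is prime and does not divide $\rho(s)$, we get $v^e\mid\delta$ in $E$. This holds for every $e$, so $\delta=0$, a contradiction. $\square$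

With $S=\{1\}$, $E=k[v]$, Lemmas 3 and 4 show that the ring $U=\bigcup k[v,a_n,b_n]$ above is not coherent.

## Two coefficients $v_0,v_1$, and the line $v_0=v_1$

Here is a sensible plan, first for $m=0$. We want $R$ coherent but $R[y]$ not. Take $D=k[v_0,v_1]$, $\mathfrak c=(v_0,v_1)$, and a union $R=\bigcup D[a_n,b_n]$ in which $a_n,b_n\in\mathfrak c\cdot(Da_{n+1}+Db_{n+1})$. Over $D$ the ideal $\mathfrak c$ has height $2$, so this does not force $a_0$ and $b_0$ to have a common factor. But after adjoining $y$ we can pass to $R[y]/(v_1-yv_0)$, and there $\mathfrak c$ becomes principal, generated by $v_0$; Lemma 4 then suggests that $R[y]$ is not coherent.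

**First attempt.** Take $a_n=v_0a_{n+1}$ and $b_n=v_1b_{n+1}$. Now $a_0=v_0^na_n$ and $b_0=v_1^nb_n$ are coprime in every $D[a_n,b_n]$, so the relations of $(a_0,b_0)$ over $R$ are generated by $(b_0,-a_0)$. This looks promising, but $R$ is not coherent. Consider the ideal $(v_0-v_1,a_0,b_0)$. The ring $R/(v_0-v_1)R$ is exactly the ring $U$ of the previous section, with $v$ the common image of $v_0$ and $v_1$, and Lemmas 3 and 4 apply.

The breaking point is the *curve* $v_0=v_1$ through the origin: on it, $\mathfrak c$ is already principal, without the help of $y$. The same argument shows more. Let $\mathcal M_n=Da_n\oplus Db_n$ be any chain with $\mathcal M_n\subseteq\mathfrak c\mathcal M_{n+1}$. If $v_0-v_1$ divides none of the determinants of $\mathcal M_n\subset\mathcal M_{n+1}$, then the chain stays injective modulo $v_0-v_1$, Lemma 4 applies with $E=D/(v_0-v_1)$, and $R$ is not coherent. So in a coherent $R$ of this shape some determinant must be divisible by $v_0-v_1$, and the transition map must *degenerate* along this curve. Curves through the origin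 are given by elements of $D$, and if $k$ is countable there are only countably many of them. One can hope to treat every finitely generated ideal of $R$ in turn, with transition maps chosen to suit it.

**Why this can work for $m$ variables and not for $m+1$.** Let $D=k[v_0,\dots,v_{m+1}]$, $\mathfrak c=(v_0,\dots,v_{m+1})$ and $P=D[x_1,\dots,x_m]$. The dangerous quotients of $P$ are the domains $E=P/\mathfrak q$ in which $\mathfrak cE$ is a proper principal ideal. *For each of these, $\mathfrak q\cap D\ne0$.* Indeed, suppose $\mathfrak q\cap D=0$. Then $D\hookrightarrow E$, so $\dim E\ge m+2$. A prime $Q$ of $E$ containing $\mathfrak cE$ has $\dim E/Q\le\dim P/\mathfrak cP=m$, so $\mathrm{ht}\,Q=\dim E-\dim E/Q\ge2$. By Krull's principal ideal theorem $\mathfrak cE$ is not a proper principal ideal.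

For instance, with $m=1$ and $\mathfrak q=(v_1-xv_0,\;v_2-x^2v_0)$ we have $E=k[v_0,x]$ and $\mathfrak cE=v_0E$, and $\mathfrak q\cap D$ contains $v_1^2-v_0v_2$. A nonzero $h\in\mathfrak q\cap D$ is an element that we may use as a coefficient, $T=hZ$, and this makes $T$ become $0$ over $E$. With one more variable there is the chart $v_i=y_iv_0$ $(1\le i\le m+1)$ of the blow-up of the origin. It makes $\mathfrak c$ principal, and no nonzero element of $D$ vanishes on it, so nothing in $D$ can make the chain degenerate there.

The inequality $\mathrm{ht}\ge(m+2)-m=2$ will reappear at the one place where the proof needs the number of variables.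

## Depth and local cohomology: what will be used

Let $F$ be a finitely generated module over a noetherian ring $B$, $\mathfrak a$ an ideal. For any module $X$, $H^0_{\mathfrak a}(X)$ is the submodule of elements killed by a power of $\mathfrak a$, and $H^i_{\mathfrak a}$ are the right derived functors. Example: $H^1_{(b)}(k[b])=k[b,b^{-1}]/k[b]$; it is not finitely generated, and no power of $b$ kills it. The depth of the zero module is $\infty$. The facts below can be found in Bruns–Herzog, *Cohen–Macaulay Rings*, §1.2, in Brodmann–Sharp, *Local Cohomology*, and in Matsumura, *Commutative Ring Theory*.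

1. **(F1)** $\operatorname{depth}F_Q=0$ iff $Q\in\mathrm{Ass}(F)$. Dividing a nonzero finitely generated module over a local ring by a nonzerodivisor in the maximal ideal lowers the depth by $1$. In $0\to F_1\to F_2\to F_3\to0$, $\operatorname{depth}F_2\ge\min(\operatorname{depth}F_1,\operatorname{depth}F_3)$ and $\mathrm{Ass}(F_2)\subseteq\mathrm{Ass}(F_1)\cup\mathrm{Ass}(F_3)$. Along a flat local homomorphism, the depth of the base change of $F$ is $\operatorname{depth}F$ plus the depth of the closed fiber.
2. **(F2)** $H^0_{\mathfrak a}(F)=H^1_{\mathfrak a}(F)=0$ iff $\operatorname{depth}F_Q\ge2$ for all primes $Q\supseteq\mathfrak a$. (Both say that the grade of $\mathfrak a$ on $F$ is at least $2$.)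
3. **(F3)** $H^0_{\mathfrak a}(F)$ is killed by a power of $\mathfrak a$; $\mathrm{Ass}(H^0_{\mathfrak a}(F))=\mathrm{Ass}(F)\cap V(\mathfrak a)$ and $\mathrm{Ass}(F/H^0_{\mathfrak a}(F))=\mathrm{Ass}(F)\setminus V(\mathfrak a)$.
4. **(F4)** $\mathrm{Ass}(F[Z])=\{QB[Z]:Q\in\mathrm{Ass}(F)\}$, where $F[Z]=F\otimes_BB[Z]$.
5. **(F5)** Short exact sequences give long exact sequences of $H^i_{\mathfrak a}$; $H^i_{\mathfrak a}$ commutes with flat base change; it may be computed over any ring through which the action factors (independence of base); $H^i_{\mathfrak a}(X)=0$ for $i\ge1$ if $X$ is $\mathfrak a$-torsion; and there is a long exact sequence $\cdots\to H^i_{\mathfrak a+(z)}(X)\to H^i_{\mathfrak a}(X)\to H^i_{\mathfrak a}(X)_z\to H^{i+1}_{\mathfrak a+(z)}(X)\to\cdots$.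
6. **(F6)** For a domain $C$ finitely generated over a field and a prime $Q$, $\mathrm{ht}\,Q=\dim C-\dim C/Q$; the normalization of $C$ is a finite $C$-module; and a normal noetherian domain has depth $\ge2$ at primes of height $\ge2$ (Serre's criterion).

## Elementary steps and admissibility

Fix $m\ge0$, $d=m+2$, $k=\mathbb Q$, $D=k[v_0,\dots,v_{m+1}]$ ($d$ variables), $\mathfrak c=(v_0,\dots,v_{m+1})\subset D$, and $P=D[x_1,\dots,x_m]$.

**Definition.** A *state* is a free $D$-module $\mathcal M$ of rank $2$. For a basis $(a,b)$ put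
$$R_{\mathcal M}=\mathrm{Sym}_D\mathcal M=D[a,b],\qquad B=B_{\mathcal M}=P\otimes_DR_{\mathcal M}=P[a,b],\qquad \mathfrak n=(a,b)B,\qquad J=\mathfrak cB+\mathfrak n .$$
These do not depend on the basis; $B$ is noetherian and $B/J=k[x_1,\dots,x_m]$.

**Definition.** Given a basis $(T,\hat T)$ of $\mathcal M$ and $0\ne g\in D$, the *elementary step* replaces $\mathcal M$ by $\mathcal M'=DZ\oplus D\hat T$, with $\mathcal M\hookrightarrow\mathcal M'$ via $T=gZ$. Then $B'=B_{\mathcal M'}=P[Z,\hat T]=B[Z]/(T-gZ)$, and $B\to B'$ is injective since $g\ne0$ in the domain $P$. For a finitely generated $B$-module $F$ put $F'=F\otimes_BB'=F[Z]/(T-gZ)F[Z]$. The step is *admissible for $F$* if no $Q\in\mathrm{Ass}_B(F)$ contains both $g$ and $T$.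

Every $B$ is a polynomial ring, but $B\to B'$ need not be flat. If $g$ is a nonunit and $F=B/(g,T)$, then $T-gZ$ acts as $0$ on $F[Z]\neq0$, and the first part of the next proof shows $\mathrm{Tor}_1^B(F,B')=F[Z]\ne0$. Admissibility is the substitute for flatness, one module at a time.

**Lemma 5.** Let the step be admissible for $F$.
(i) $T-gZ$ is a nonzerodivisor on $F[Z]$, and $\mathrm{Tor}^B_i(F,B')=0$ for $i\ge1$.
(ii) Let $Q'\in\operatorname{Spec}B'$ and $Q=Q'\cap B$. If $g\notin Q$, then $B'_{Q'}=B_Q$ and $F'_{Q'}=F_Q$. If $g\in Q$, then $T\in Q$ and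
$$\operatorname{depth}F'_{Q'}=\operatorname{depth}F_Q+\varepsilon-1\quad\text{with }\varepsilon\in\{0,1\},$$
and $\varepsilon=1$ if $Z\in Q'$.

*Proof.* (i) By (F4) the associated primes of $F[Z]$ are the $QB[Z]$, $Q\in\mathrm{Ass}(F)$, and $T-gZ\in QB[Z]$ iff $T,g\in Q$. By admissibility $T-gZ$ lies in no associated prime of $F[Z]$. Since $0\to B[Z]\xrightarrow{T-gZ}B[Z]\to B'\to0$ is a free resolution of $B'$ over $B$, the groups $\mathrm{Tor}^B_i(F,B')$ are the homology of $F[Z]\xrightarrow{T-gZ}F[Z]$, and they vanish for $i\ge1$.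

(ii) In the first case use $B_g=B'_g$, as $Z=T/g$. Let $g\in Q$, and let $\tilde Q\subset B[Z]$ be the preimage of $Q'$. Then $T=(T-gZ)+gZ\in\tilde Q\cap B=Q$. The local homomorphism $B_Q\to B[Z]_{\tilde Q}$ is flat, and its closed fiber is a localization of $\kappa(Q)[Z]$ at a prime. This fiber is regular of dimension $\varepsilon=\mathrm{ht}(\tilde Q/QB[Z])\in\{0,1\}$, so $\operatorname{depth}F[Z]_{\tilde Q}=\operatorname{depth}F_Q+\varepsilon$. Dividing by the nonzerodivisor $T-gZ\in\tilde Q$ lowers the depth by $1$ (if $F_Q=0$, all depths are $\infty$). If $Z\in\tilde Q$, then $\tilde Q\neq QB[Z]$, so $\varepsilon=1$. $\square$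

So a step can cost one unit of depth, but never at a prime that contains the new variable $Z$.

## The conditions $(\alpha)$ and $(\gamma)$

Suppose that we have made some module $F=B/(f)$ harmless. We need all later steps to be admissible for it. The following two conditions on a finitely generated $B$-module $F$ persist and guarantee this.

**Definition.**

* $(\alpha)$: no $Q\in\mathrm{Ass}(F)$ satisfies both $Q\supseteq\mathfrak n$ and $Q\cap D\ne0$.
* $(\gamma)$: $\operatorname{depth}F_Q\ge2$ for every prime $Q\supseteq J$.

$F$ is *good* if $(\alpha)$ and $(\gamma)$ hold. By (F2), $(\gamma)$ says $H^0_J(F)=H^1_J(F)=0$. By (F1), if the outer terms of a short exact sequence satisfy $(\alpha)$ (respectively $(\gamma)$), so does the middle term.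

**Examples.** (1) For nonzero $f\in B$, the module $F=B/(f)$ is good. Its associated primes have height one, so none contains $\mathfrak n$, which has height $2$. Let $Q\supseteq J$. If $f\notin Q$, then $F_Q=0$ has depth $\infty$. If $f\in Q$, then $\operatorname{depth}F_Q=\mathrm{ht}\,Q-1\ge\mathrm{ht}\,J-1=d+1$. (2) $B/(v_0,a,b)B$ violates $(\alpha)$. (3) For $m=0$, $F=B/(v_0,v_1,a)=k[b]$ satisfies $(\alpha)$, because its associated prime does not contain $b$; but its depth at $J$ is $1$, so $(\gamma)$ fails.

**Lemma 6 (persistence).** If the step is admissible for $F$, then $(\alpha)$ for $F$ implies $(\alpha)$ for $F'$, and $(\gamma)$ for $F$ implies $(\gamma)$ for $F'$.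

*Proof.* $(\alpha)$: Let $Q'\in\mathrm{Ass}(F')$ contain $Z,\hat T$ and some $0\ne h\in D$; put $Q=Q'\cap B$. If $g\notin Q$, then $F'_{Q'}=F_Q$ has depth $0$, so $Q\in\mathrm{Ass}(F)$; and $Q$ contains $T=gZ$, $\hat T$ and $h$, contradicting $(\alpha)$. If $g\in Q$, then $T\in Q$, and $\varepsilon=1$ since $Z\in Q'$; so $\operatorname{depth}F_Q=\operatorname{depth}F'_{Q'}=0$. Thus $Q\in\mathrm{Ass}(F)$ contains $g$ and $T$, contradicting admissibility.

$(\gamma)$: Let $Q'\supseteq(\mathfrak c,Z,\hat T)$. Then $Q=Q'\cap B\supseteq(\mathfrak c,T,\hat T)=J$. In both cases of Lemma 5(ii), $\operatorname{depth}F'_{Q'}=\operatorname{depth}F_Q\ge2$ (in the second case because $Z\in Q'$). $\square$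

**Lemma 7 (generic direction).** Let $F_1,\dots,F_r$ satisfy $(\alpha)$ and let $(a,b)$ be a basis of $\mathcal M$. For all but finitely many $\beta\in k$, the element $T=a+\beta b$ lies in no $Q\in\bigcup_i\mathrm{Ass}(F_i)$ with $Q\not\supseteq\mathfrak n$. For such $\beta$, the step with basis $(T,b)$ and *any* $0\neq g\in D$ is admissible for all $F_i$.

*Proof.* If $a+\beta b$ and $a+\beta'b$ lie in $Q$ with $\beta\ne\beta'$, then $a,b\in Q$. So each of the finitely many $Q\not\supseteq\mathfrak n$ excludes at most one $\beta$. Now let $T\in Q\in\mathrm{Ass}(F_i)$. Then $Q\supseteq\mathfrak n$, so $Q\cap D=0$ by $(\alpha)$, and $g\notin Q$. $\square$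

**Why generic steps are not enough.** We also need $\mathcal M\subseteq\mathfrak c\mathcal M^+$ after finitely many steps. A step with $g\in\mathfrak c$ induces a map $\mathcal M/\mathfrak c\mathcal M\to\mathcal M'/\mathfrak c\mathcal M'$ that kills $T$ and keeps $\hat T=b$ alive. For a second step, with basis $(T',\hat T')$ and $g'\in\mathfrak c$, the composite is zero modulo $\mathfrak c$ only if $b$ is proportional to $T'$ modulo $\mathfrak c$. So the second direction is forced, and Lemma 7 does not cover it. Condition $(\gamma)$ is there for that step.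

## Bounding $H^1$ in height at least two

To obtain $(\gamma)$ we shall have to kill part of an $H^1_J$ with a power of $\mathfrak c$. The example $H^1_{(b)}(k[b])$ shows that $H^1$ need not be killed by a power of the ideal; there the ideal has height $1$. The next lemma says that height $\ge2$ is enough.

**Lemma 8.** Let $B$ be a finitely generated $k$-algebra, $\mathfrak a$ an ideal, and $\Theta$ a finitely generated $B$-module such that $\mathrm{ht}(Q/\mathfrak q)\ge2$ for all $\mathfrak q\in\mathrm{Ass}(\Theta)$ and all primes $Q\supseteq\mathfrak a+\mathfrak q$. Then $\mathfrak a^eH^1_{\mathfrak a}(\Theta)=0$ for some $e$.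

*Proof.* Call an $X$ with $\mathfrak a^eX=0$ for some $e$ *bounded*. If $X\to Y\to W$ is exact and $X,W$ are bounded, so is $Y$. For finitely generated $C$, $H^0_{\mathfrak a}(C)$ is bounded.

**Step 1: reduce to one associated prime.** By primary decomposition of $0$ in $\Theta$ there is an embedding $\Theta\hookrightarrow\bigoplus_i\Theta/\Theta_i$ with $\mathrm{Ass}(\Theta/\Theta_i)=\{\mathfrak q_i\}$, $\mathfrak q_i\in\mathrm{Ass}(\Theta)$, with finitely generated cokernel $C$. The exact sequence $H^0_{\mathfrak a}(C)\to H^1_{\mathfrak a}(\Theta)\to\bigoplus_i H^1_{\mathfrak a}(\Theta/\Theta_i)$ reduces the claim to $\mathrm{Ass}(\Theta)=\{\mathfrak q\}$. Then $\mathfrak q^t\Theta=0$ for some $t\ge1$.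

**Step 2: reduce to $\mathfrak q\Theta=0$.** Let $\Theta^\circ=\{\theta\in\Theta:\mathfrak q\theta=0\}$. With generators $q_1,\dots,q_s$ of $\mathfrak q$, the map $\theta\mapsto(q_j\theta)_j$ embeds $\Theta/\Theta^\circ$ into $\Theta^s$. So $\mathrm{Ass}(\Theta/\Theta^\circ)\subseteq\{\mathfrak q\}$. If $t\ge2$, then $\mathfrak q^{t-1}\Theta\subseteq\Theta^\circ$, so $\Theta/\Theta^\circ$ is killed by $\mathfrak q^{t-1}$. The exact sequence $H^1_{\mathfrak a}(\Theta^\circ)\to H^1_{\mathfrak a}(\Theta)\to H^1_{\mathfrak a}(\Theta/\Theta^\circ)$ and induction on $t$ reduce us to $\mathfrak q\Theta=0$. Then $\Theta$ is torsion-free over the domain $\bar B=B/\mathfrak q$, since elements outside $\mathfrak q$ lie in no associated prime.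

**Step 3: reduce to $\Theta=\bar B$.** A finitely generated torsion-free $\bar B$-module embeds in some $\bar B^s$ (embed it in its tensor product with the fraction field and clear denominators), with finitely generated cokernel $C$. The sequence $H^0_{\mathfrak a}(C)\to H^1_{\mathfrak a}(\Theta)\to H^1_{\mathfrak a}(\bar B)^s$ reduces the claim to $\bar B$.

**Step 4: pass to the normalization.** The normalization $\bar B^\nu$ is a finite $\bar B$-module, so $H^0_{\mathfrak a}(\bar B^\nu/\bar B)$ is bounded. By the exact sequence $H^0_{\mathfrak a}(\bar B^\nu/\bar B)\to H^1_{\mathfrak a}(\bar B)\to H^1_{\mathfrak a}(\bar B^\nu)$ it suffices that $H^1_{\mathfrak a}(\bar B^\nu)=0$. For a prime $Q'\supseteq\mathfrak a\bar B^\nu$, (F6) and integrality give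
$$\mathrm{ht}\,Q'=\dim\bar B^\nu-\dim\bar B^\nu/Q'=\dim\bar B-\dim\bar B/(Q'\cap\bar B)=\mathrm{ht}(Q'\cap\bar B)\ge2 .$$
By Serre's criterion $\operatorname{depth}\bar B^\nu_{Q'}\ge2$. By (F2) over $\bar B^\nu$ and independence of base, $H^1_{\mathfrak a}(\bar B^\nu)=0$. $\square$

## Making a module good

We first arrange $(\alpha)$ for a given $F$, then $(\gamma)$ as well, each time without disturbing the modules that are already good.

**Lemma 9.** Let $F_1,\dots,F_r$ be good and let $F$ be any finitely generated $B$-module. There is an elementary step, admissible for all $F_i$, such that $F\otimes_BB'$ satisfies $(\alpha)$.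

*Proof.* **Isolate the bad part of $F$.** Let $\mathcal Q=\{Q\in\mathrm{Ass}(F):Q\supseteq\mathfrak n,\ Q\cap D\neq0\}$, a finite set. Choose $0\ne h\in D\cap\bigcap_{Q\in\mathcal Q}Q$ (a product of nonzero elements of the $Q\cap D$; $h=1$ if $\mathcal Q=\emptyset$). Let $\mathfrak a=\mathfrak n+hB$, $\Gamma=H^0_{\mathfrak a}(F)$, $h^e\Gamma=0$ with $e\ge1$, and $F''=F/\Gamma$. Then $F''$ satisfies $(\alpha)$: if $Q\in\mathrm{Ass}(F'')=\mathrm{Ass}(F)\setminus V(\mathfrak a)$ had $Q\supseteq\mathfrak n$ and $Q\cap D\ne0$, then $Q\in\mathcal Q$, so $h\in Q$ and $Q\supseteq\mathfrak a$, a contradiction.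

**Use $h^e$ as the coefficient.** Take $T=a+\beta b$ as in Lemma 7 for $F'',F_1,\dots,F_r$, and take the step with basis $(T,b)$ and $g=h^e$. It is admissible for these modules. By Lemma 5(i) for $F''$, the sequence
$$0\to\Gamma\otimes_B B'\to F\otimes_B B'\to F''\otimes_B B'\to0$$
is exact. Since $g\Gamma=0$,
$$\Gamma\otimes_B B'=\Gamma[Z]/(T-gZ)\Gamma[Z]=(\Gamma/T\Gamma)[Z],$$
where $\Gamma/T\Gamma$ is a finitely generated module over $B/(T)=P[b]$ and $B'=P[b][Z]$. By (F4) its associated primes are extended from $P[b]$, so none contains $Z$, and it satisfies $(\alpha)$. So does $F''\otimes_B B'$, by Lemma 6. Hence so does $F\otimes_B B'$. $\square$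

This is the degeneration that the line $v_0=v_1$ asked for. If $F=B/(v_0-v_1,a,b)$, then $\mathcal Q=\{(v_0-v_1,a,b)\}$, we may take $h=v_0-v_1$, and the step makes $T$ divisible by $v_0-v_1$.

**Lemma 10 (main lemma).** Let $F_1,\dots,F_r$ be good and let $F$ satisfy $(\alpha)$. There are two successive elementary steps $B\to B_1\to B_2$ (states $\mathcal M\subset\mathcal M_1\subset\mathcal M_2$), admissible for the base changes of the $F_i$, such that $F\otimes_BB_2$ is good and $\mathcal M\subseteq\mathfrak c\mathcal M_2$.

**A case by hand.** Let $m=0$ and $F=B/(v_0,v_1,a)=k[b]$ (Example (3)). Take $T=a+\beta b$ with $\beta\ne0$, and $T=v_0Z$. Then $F\otimes_BB_1=k[b,Z]/(\beta b)=k[Z]$. Now set $b=wW$ with $0\ne w\in\mathfrak c$. Then $F\otimes_BB_2=k[Z,W]$ with $v_0,v_1$ acting as $0$, which has depth $2$ at $(\mathfrak c,Z,W)$; no associated prime contains $Z$. So $F\otimes_BB_2$ is good: the first step replaced $b$ by $Z$, and the second added $W$. In general a part of $F$ will behave like this and the rest will be handled by cohomology.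

*Proof of Lemma 10.* Choose $\beta$ by Lemma 7 for $F,F_1,\dots,F_r$; put $T=a+\beta b$ and use the basis $(T,b)$, so $J=(\mathfrak c,T,b)$. Let
$$H=H^1_J(F),\qquad Y=\{\eta\in H:T\eta=0\}.$$
We have $H^0_J(F)=0$: an associated prime of it would lie in $\mathrm{Ass}(F)$, contain $J\supseteq\mathfrak n$, and meet $D$ in an ideal containing $\mathfrak c\ne0$, against $(\alpha)$.

**Claim A: $\mathfrak c^eY=0$ for some $e\ge1$.** This supplies the coefficient for the first step. Let $\Theta=H^0_{\mathfrak n}(F)$ and $F^*=F/\Theta$.

*The quotient $F^*$.* Since $\mathrm{Ass}(F^*)=\mathrm{Ass}(F)\setminus V(\mathfrak n)$, $T$ is a nonzerodivisor on $F^*$ by the choice of $\beta$. From $0\to F^*\xrightarrow{T}F^*\to F^*/TF^*\to0$, the kernel of $T$ on $H^1_J(F^*)$ is a quotient of $H^0_J(F^*/TF^*)$, which is killed by a power of $J$. So this kernel is killed by some $\mathfrak c^{e_2}$.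

*The submodule $\Theta$.* Let $\mathfrak q\in\mathrm{Ass}(\Theta)=\mathrm{Ass}(F)\cap V(\mathfrak n)$. By $(\alpha)$, $\mathfrak q\cap D=0$, so $D\hookrightarrow B/\mathfrak q$ and $\dim B/\mathfrak q\ge d$. For a prime $Q\supseteq J+\mathfrak q$, $\dim B/Q\le\dim B/J=m$. Hence
$$\mathrm{ht}(Q/\mathfrak q)=\dim B/\mathfrak q-\dim B/Q\ge d-m=2 .$$
By Lemma 8 with $\mathfrak a=J$, $\mathfrak c^{e_1}H^1_J(\Theta)=0$ for some $e_1$. (This is the place where the number of variables matters.)

*Together.* In the exact sequence $H^1_J(\Theta)\to H\to H^1_J(F^*)$, an element of $Y$ maps into the kernel of $T$ on $H^1_J(F^*)$. Multiplied by an element of $\mathfrak c^{e_2}$, it comes from $H^1_J(\Theta)$, and multiplication by an element of $\mathfrak c^{e_1}$ then kills it. So $\mathfrak c^{e_1+e_2}Y=0$; enlarge the exponent to have $e\ge1$.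

**Step 1: the generic step with $g=v_0^e$.** Use the basis $(T,b)$ and $g=v_0^e\in\mathfrak c$. By Lemma 7 it is admissible for $F,F_1,\dots,F_r$. Put $B_1=P[Z,b]$, $r=T-gZ$, and
$$G=F\otimes_BB_1=F[Z]/rF[Z],\qquad \mathfrak j=JB_1=(\mathfrak c,b)B_1,\qquad J_1=\mathfrak j+ZB_1=(\mathfrak c,Z,b)B_1 ,$$
where $JB_1=(\mathfrak c,b)B_1$ because $T=gZ\in\mathfrak cB_1$. By Lemma 5(i), $r$ is a nonzerodivisor on $F[Z]$. Flat base change gives $H^i_J(F[Z])=H^i_J(F)[Z]$, and independence of base gives $H^i_J(G)=H^i_{\mathfrak j}(G)$. Since $H^0_J(F)=0$, we have the exact sequence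
$$0\to H^0_{\mathfrak j}(G)\to H[Z]\xrightarrow{\ r\ }H[Z]\to H^1_{\mathfrak j}(G)\to H^2_J(F)[Z]\xrightarrow{\ r\ }H^2_J(F)[Z].\tag{1}$$

*(a) The kernel of $r$ on $H[Z]$ is $Y[Z]$.* If $r\sum_{i\le n}\eta_iZ^i=0$, compare coefficients:
$$T\eta_0=0,\qquad T\eta_i=g\eta_{i-1}\ (1\le i\le n),\qquad g\eta_n=0 .$$
So $\eta_0\in Y$. As $gY=0$ by Claim A, $\eta_{i-1}\in Y$ gives $T\eta_i=0$, that is, $\eta_i\in Y$; by induction all $\eta_i\in Y$. Conversely $T$ and $g$ kill $Y$, so $r$ kills $Y[Z]$. By (1),
$$\Gamma_1:=H^0_{\mathfrak j}(G)\cong Y[Z],$$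
where $Y$ is a module over $B/(T)=P[b]$ and $B_1=P[b][Z]$. As a submodule of $G$, $\Gamma_1$ is finitely generated, and it is $\mathfrak j$-torsion, so $\mathfrak c^{e'}\Gamma_1=0$ for some $e'\ge1$. Also $Y=\Gamma_1/Z\Gamma_1$ is finitely generated over $P[b]$.

*(b) Multiplication by $Z$ is injective on $H^1_{\mathfrak j}(G)$.* First consider $\operatorname{coker}(r|H[Z])$. Let $Z\varphi=r\psi$ with $\varphi,\psi\in H[Z]$, and let $\eta_0$ be the constant term of $\psi$. Comparing constant terms, $T\eta_0=0$, so $\eta_0\in Y$, $g\eta_0=0$ and $r\eta_0=0$. Write $\psi-\eta_0=Z\psi'$. Then $Z\varphi=r(\psi-\eta_0)=Zr\psi'$, so $\varphi=r\psi'$. Thus $Z$ is injective on the cokernel. It is also injective on $\ker(r|H^2_J(F)[Z])\subseteq H^2_J(F)[Z]$. By (1), $H^1_{\mathfrak j}(G)$ is an extension of the latter by the former, so $Z$ is injective on it.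

**The module $N=G/\Gamma_1$ is good.** This is the part of $G$ on which the first step has already succeeded.

*Condition $(\gamma)$.* We have $H^0_{\mathfrak j}(N)=0$, and $H^1_{\mathfrak j}(N)=H^1_{\mathfrak j}(G)$ because $\Gamma_1$ is $\mathfrak j$-torsion. From the exact sequence
$$0\to H^0_{J_1}(N)\to H^0_{\mathfrak j}(N)\to H^0_{\mathfrak j}(N)_Z\to H^1_{J_1}(N)\to H^1_{\mathfrak j}(N)\to H^1_{\mathfrak j}(N)_Z$$
and (b), which makes the last map injective, $H^0_{J_1}(N)=H^1_{J_1}(N)=0$. By (F2), $N$ satisfies $(\gamma)$.

*Condition $(\alpha)$.* Let $Q\in\mathrm{Ass}(N)$ with $Q\supseteq(Z,b)$ and $Q\cap D\ne0$. Since $\mathrm{Ass}(N)=\mathrm{Ass}(G)\setminus V(\mathfrak j)$, $Q\in\mathrm{Ass}(G)$. This contradicts $(\alpha)$ for $G$, which holds by Lemma 6.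

**Step 2: the forced direction $b$.** Now $b$ has to be made divisible, with a coefficient that kills $\Gamma_1$. By prime avoidance in $D$ choose $0\ne w\in\mathfrak c$ lying in none of the primes $Q\cap D$, where $Q\in\mathrm{Ass}(N)\cup\bigcup_i\mathrm{Ass}(F_i\otimes_B B_1)$ and $Q\not\supseteq\mathfrak c$ (add the prime $0$ to the list to get $w\ne0$). Put $g'=w^{e'}\in\mathfrak c$, take the basis $(b,Z)$ of $\mathcal M_1$, and set $b=g'W$. So $\mathcal M_2=DW\oplus DZ$, $B_2=P[Z,W]$, $J_2=(\mathfrak c,Z,W)$.

*Admissible for $N$.* If $g',b\in Q\in\mathrm{Ass}(N)$, then $w\in Q$, so $Q\supseteq\mathfrak c$ by the choice of $w$, and $Q\supseteq(\mathfrak c,b)=\mathfrak j$. This contradicts $H^0_{\mathfrak j}(N)=0$.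

*Admissible for $F_i\otimes_B B_1$.* If $g',b\in Q\in\mathrm{Ass}(F_i\otimes_B B_1)$, then $w\in Q$, so $Q\supseteq\mathfrak c\ni g$. Let $Q_0=Q\cap B$. Lemma 5(ii) for Step 1 gives $T\in Q_0$, so $Q_0\supseteq(\mathfrak c,T,b)=J$. By the depth formula and $(\gamma)$ for $F_i$,
$$0=\operatorname{depth}(F_i\otimes_B B_1)_Q=\operatorname{depth}(F_i)_{Q_0}+\varepsilon-1\ge2-1=1,$$
a contradiction.

**The module $F\otimes_BB_2$ is good.** By admissibility for $N$ and Lemma 5(i), the sequence
$$0\to\Gamma_1\otimes_{B_1}B_2\to F\otimes_BB_2\to N\otimes_{B_1}B_2\to0$$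
is exact. Since $g'\Gamma_1=0$,
$$\Gamma_1\otimes_{B_1}B_2=\Gamma_1[W]/(b-g'W)\Gamma_1[W]=(\Gamma_1/b\Gamma_1)[W]=(Y/bY)[Z,W],$$
where $Y/bY$ is a finitely generated $P$-module and $B_2=P[Z,W]$. Its associated primes are extended from $P$, so none contains $Z$, and $(\alpha)$ holds. At every prime containing $Z$ and $W$ its localization is zero or has $Z,W$ as a regular sequence, so $(\gamma)$ holds. The module $N\otimes_{B_1}B_2$ satisfies both by Lemma 6. Hence so does $F\otimes_BB_2$.

**Divisibility.** Finally $b=g'W$ and $a=T-\beta b=gZ-\beta g'W$ with $g,g'\in\mathfrak c$, so $\mathcal M\subseteq\mathfrak c\mathcal M_2$. $\square$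

**Proposition 11.** Given good modules $F_1,\dots,F_r$ over $B_{\mathcal M}$ and any finitely generated $B_{\mathcal M}$-module $F$, there is a finite chain of elementary steps $\mathcal M\subset\cdots\subset\mathcal M^+$, each admissible for the base changes of the $F_i$, such that $F\otimes B_{\mathcal M^+}$ is good, the $F_i\otimes B_{\mathcal M^+}$ are good, and $\mathcal M\subseteq\mathfrak c\mathcal M^+$.

*Proof.* Apply Lemma 9, then Lemma 10 to the base changes. By Lemma 6 the base changes of the $F_i$ stay good throughout. If $\mathcal M'$ is the state after Lemma 9, then $\mathcal M\subseteq\mathcal M'\subseteq\mathfrak c\mathcal M^+$. $\square$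

## The ring $R$ and the coherence of $R[x_1,\dots,x_m]$

**Construction.** We run through all finite tuples, treating one at each stage. Start with $\mathcal M_0=D^2$; we construct $\mathcal M_0\subset\mathcal M_1\subset\cdots$ and $B_n=B_{\mathcal M_n}$ recursively. Fix a bijection $n\mapsto(i_n,j_n)$ from $\mathbb N$ to $\mathbb N^2$ with $i_n\le n$. Once $B_i$, a countable ring, is constructed, fix an enumeration $(f^{i,j})_{j\in\mathbb N}$ of all finite tuples in $B_i$. Write $f^{(n)}=f^{i_n,j_n}$; because $i_n\le n$, this is a tuple in $B_{i_n}\subseteq B_n$. At stage $n$ the modules $B_n/(f^{(l)})B_n$ with $l<n$ are good, by induction. Apply Proposition 11 to these and to $F=B_n/(f^{(n)})B_n$, and let $\mathcal M_{n+1}=\mathcal M_n^+$. Since $B_n/(f)B_n\otimes_{B_n}B_{n+1}=B_{n+1}/(f)B_{n+1}$, the induction continues. Put $R_n=\mathrm{Sym}_D\mathcal M_n=D[a_n,b_n]$ and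
$$R=\varinjlim R_n,\qquad A:=R[x_1,\dots,x_m]=\varinjlim B_n .$$
All maps are injective, so $R$ is a countable directed union of polynomial rings over $\mathbb Q$, hence a countable normal domain containing $\mathbb Q$. Moreover
$$\mathcal M_n\subseteq\mathfrak c\,\mathcal M_{n+1}\quad\text{for all }n.\tag{2}$$

**$A$ is coherent.** The point is that the syzygies of each ideal stop changing after its stage. Let $I$ be a finitely generated ideal of $A$. Then $I=(f)A$ for a finite tuple $f$ in some $B_i$, and $f=f^{(n)}$ for some $n\ge i$. From stage $n+1$ on, every elementary step $B\to B'$ in the construction is admissible for $B/(f)B$. By Lemma 5(i), $\mathrm{Tor}_1^B(B/(f)B,B')=0$. Hence $(f)B\otimes_BB'\to B'$ is injective, with image $(f)B'$. Iterating, $(f)B_{n+1}\otimes_{B_{n+1}}B_l\cong(f)B_l$ for all $l\ge n+1$, and in the limit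
$$(f)B_{n+1}\otimes_{B_{n+1}}A\cong(f)A=I .$$
Since $(f)B_{n+1}$ is finitely presented over the noetherian ring $B_{n+1}$, $I$ is finitely presented over $A$. $\square$

## The chart $v_i=y_iv_0$ and $m+1$ variables

We show that $R[y_1,\dots,y_{m+1}]$ is not coherent, by exhibiting the situation of Lemma 4 in a quotient.

**The base of the chart.** Let $f_i=v_i-y_iv_0\in R[y_1,\dots,y_{m+1}]$ for $1\le i\le m+1$, and
$$D'=D[y_1,\dots,y_{m+1}]/(f_1,\dots,f_{m+1})=k[v_0,y_1,\dots,y_{m+1}],\qquad v_i\mapsto y_iv_0 .$$
The map $D\to D'$ is injective: $v_0,y_1v_0,\dots,y_{m+1}v_0$ generate the field $k(v_0,y_1,\dots,y_{m+1})$ of transcendence degree $m+2$, so they are algebraically independent. Also $\mathfrak cD'=v_0D'$, and $v_0$ is a prime element of $D'$.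

**The chain over $D'$.** Let $N_n=D'\otimes_D\mathcal M_n$. The inclusion $\mathcal M_n\subset\mathcal M_{n+1}$ of free modules of rank $2$ has nonzero determinant in $D\subset D'$, so $N_n\to N_{n+1}$ is injective. By (2), $N_n\subseteq\mathfrak cN_{n+1}=v_0N_{n+1}$. Finally
$$R':=R[y_1,\dots,y_{m+1}]/(f_1,\dots,f_{m+1})=D'\otimes_DR=\varinjlim\mathrm{Sym}_{D'}N_n .$$

**Conclusion.** These are the hypotheses of Lemma 4 with $E=D'$, $v=v_0$, $U=R'$, $S=\{1\}$. So for a basis $(a,b)$ of $\mathcal M_0$ the module $\{(p,q)\in R'^2:pa+qb=0\}$ is not finitely generated over $R'$. By Lemma 3, with $C=R[y_1,\dots,y_{m+1}]$, this ring is not coherent. This proves Theorem 1. For $m=1$: $R[x]$ (hence also $R$) is coherent and $R[x,y]$ is not, so $R$ is not stably coherent, and the statement "if $R[x]$ is coherent, then $R$ is stably coherent" is false. $\blacksquare$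

## Localizing at the origin

We prove Theorem 2 by localizing the same $R$.

**The maximal ideal.** By (2), the transition maps of $R/\mathfrak cR=\varinjlim k[a_n,b_n]$ kill $a_n$ and $b_n$, so $R/\mathfrak cR=k$. Thus $\mathfrak m=\mathfrak cR$ is a maximal ideal generated by the $m+2$ elements $v_0,\dots,v_{m+1}$. Let $S=R\setminus\mathfrak m$ and $\Lambda=R_{\mathfrak m}=S^{-1}R$. It is a countable quasi-local normal domain containing $\mathbb Q$, and its maximal ideal is generated by $m+2$ elements.

**Coherence in $m$ variables.** $\Lambda[x_1,\dots,x_m]=S^{-1}A$. A finitely generated ideal of $S^{-1}A$ is the localization of a finitely generated ideal of $A$, which is finitely presented. So $\Lambda[x_1,\dots,x_m]$ is coherent.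

**Non-coherence in $m+1$ variables.** The map $R\to R'$ is injective, being the union of the inclusions $D[a_n,b_n]\subset D'[a_n,b_n]$. We regard $S$ as a subset of $R'$. With the same $f_i$, $\Lambda[y_1,\dots,y_{m+1}]/(f_1,\dots,f_{m+1})=S^{-1}R'$. By Lemmas 3 and 4 it is enough to check that $v_0\nmid\rho(s)$ in $D'$ for every $s\in S$, where $\rho:R'\to D'$ is the $D'$-algebra map killing all $\mathcal M_n$.

The restriction of $\rho$ to $R$ has values in $D$, because $R$ is generated over $D$ by the $\mathcal M_n$. For $s\in S$ the difference $s-\rho(s)$ lies in the ideal of $R$ generated by all $\mathcal M_n$, and by (2) this ideal is contained in $\mathfrak cR=\mathfrak m$. As $s\notin\mathfrak m$, also $\rho(s)\notin\mathfrak m$, hence $\rho(s)\in D\setminus\mathfrak c$. The map $D\to D'/v_0D'=k[y_1,\dots,y_{m+1}]$ factors through $D/\mathfrak c=k$, so the image of $\rho(s)$ there is a nonzero constant. Therefore $v_0\nmid\rho(s)$.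

So Lemma 4 applies to $S^{-1}R'$, and $\Lambda[y_1,\dots,y_{m+1}]$ is not coherent. This proves Theorem 2. $\blacksquare$
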